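\title{Conditional independence structures that force irrational probabilities}

\begin{abstract}
The conditional independence statements satisfied by a finite system of
finitely-valued random variables form a $p$-representable semimatroid. We
disprove the conjecture that every such semimatroid can be represented by random
variables with rational joint probabilities: we construct one on $48$ elements
that has a representation with probabilities in a field $K\subseteq\mathbb R$ if
and only if $\sqrt2\in K$. A variant of the construction requires
$2^{1/2^n}\in K$, so no single number field suffices for all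
$p$-representable semimatroids, although real algebraic probabilities always do.
The construction uses independence statements that force the number of values of
a variable to be a power of $2$, a power of $3$, or odd, and a parity argument
that singles out one value at which a power of a likelihood ratio must equal an
odd power of~$2$.
\end{abstract}

\section{Introduction}\label{sec:intro}

All random variables in this paper take finitely many values. Recall that $A$ and
$B$ are \emph{conditionally independent given} $V$, written $A\perp B\,|\,V$, if
\begin{equation}\label{eq:ci}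
P(A=a,B=b,V=v)\,P(V=v)=P(A=a,V=v)\,P(B=b,V=v)
\end{equation}
for all $a,b,v$. The case $A=B$ is allowed. The left side then vanishes for
$a\ne b$, and \eqref{eq:ci} says that each $v$ occurs with positive probability
together with at most one $a$; that is, $A$ is almost surely a function of~$V$.

Let $N$ be a finite set and let $S$ be the set of all symbols $(i,j\,|\,M)$ with
$M\subseteq N$ and $i,j\in N\setminus M$, where $i=j$ is permitted. For a system
$\xi=(\xi_i)_{i\in N}$ of random variables write $\xi_M=(\xi_k)_{k\in M}$, with
$\xi_\emptyset$ a constant, and put
\[
[\![\xi]\!]=\{(i,j\,|\,M)\in S:\ \xi_i\perp\xi_j\,|\,\xi_M\}.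
\]
This set records the independences and the functional dependences of $\xi$ and
forgets everything else, in particular the state spaces and the probabilities. A
set $L\subseteq S$ is a \emph{$p$-representable semimatroid} on $N$ if
$L=[\![\xi]\!]$ for some system $\xi$, which is then called a
\emph{$p$-representation} of $L$. It is \emph{rational} if it has a
$p$-representation defined on a finite probability space with the uniform
distribution; clearing denominators shows that this is the same as a
$p$-representation whose joint probabilities are rational. More generally, for a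
field $K\subseteq\mathbb R$ we call $L$ \emph{$K$-representable} if it has a
$p$-representation all of whose joint probabilities lie in $K$. Rational means
$\mathbb Q$-representable.

Is every $p$-representable semimatroid rational? Consider $N=\{1,2\}$. The
statements with $i=j$ depend only on the support of the joint law. If
$\xi_1\perp\xi_2$, the support is a product set, and the uniform law on it has the
same support and is again independent. If not, some equation
$P(a,b)=P(a)P(b)$ fails, it fails for all nearby laws, and we pick a nearby
rational law with the same support. Either way $[\![\xi]\!]$ is rational. The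
argument suggests an optimistic guess in general. The failure of an independence
survives small perturbations, so only the independences that hold have to be
respected. These mention no particular value and no particular number, and the
state spaces may be chosen freely, so there seems to be ample room to move to a
rational point. It is known that every $p$-representable semimatroid with
$|N|\le4$ is rational, and the following conjecture is posed in~\cite{CI4}.

\medskip
\noindent\textbf{Conjecture.} \emph{Every $p$-representable semimatroid is
rational.}
\medskip

We show that the conjecture is false.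

\begin{theorem}\label{thm:sqrt2}
There are a set $N$ with $|N|=48$ and a $p$-representable semimatroid $L$ on $N$
such that, for every field $K\subseteq\mathbb R$, $L$ is $K$-representable if and
only if $\sqrt2\in K$. In particular $L$ is not rational.
\end{theorem}

The degree of the algebraic numbers that can be forced is unbounded, but
transcendental numbers are never needed.

\begin{theorem}\label{thm:degree}
For every $n\ge1$ there is a $p$-representable semimatroid $L_n$ such that, for
every field $K\subseteq\mathbb R$, $L_n$ is $K$-representable if and only if
$2^{1/2^n}\in K$. Consequently $L_n$ is not representable over any number field of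
degree less than $2^n$, and no single number field suffices for all
$p$-representable semimatroids.
\end{theorem}

\begin{proposition}\label{prop:algebraic}
Every $p$-representable semimatroid is $K$-representable for some real number
field $K$.
\end{proposition}

Section~\ref{sec:idea} shows on four bits where $\sqrt2$ comes from and what has
to be built around them. Sections~\ref{sec:tuples}--\ref{sec:devices} develop the
tools. Sections~\ref{sec:frame} and~\ref{sec:model} treat the part of the
construction that is common to both theorems, which are then completed in
Sections~\ref{sec:sqrt2} and~\ref{sec:degree}.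
Proposition~\ref{prop:algebraic} is independent of the rest and is proved in
Section~\ref{sec:algebraic}.

\section{Noisy copies of a bit}\label{sec:idea}

Let $X$ be a uniform bit, and let $F_0,F_1,F_2$ be random variables that are
mutually independent given $X$. Fix values $f_0,f_1,f_2$ and consider the
likelihood ratios
\[
\rho_i=\frac{P(F_i=f_i\,|\,X=0)}{P(F_i=f_i\,|\,X=1)},
\]
which we assume to be positive and finite. By Bayes' rule and conditional
independence, the odds of $X=0$ against $X=1$ given $F_i=f_i$ and $F_j=f_j$ are
$\rho_i\rho_j$. Suppose that
\begin{itemize}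
\item[(i)] $X$ is uniform given $(F_0,F_1)=(f_0,f_1)$ and given
$(F_0,F_2)=(f_0,f_2)$;
\item[(ii)] $X=0$ has probability $\frac23$ given $(F_1,F_2)=(f_1,f_2)$.
\end{itemize}
Then $\rho_0\rho_1=1$, $\rho_0\rho_2=1$ and $\rho_1\rho_2=2$. Hence
$\rho_1=\rho_2=\sqrt2$, and the joint law of $X,F_0,F_1,F_2$ cannot be rational.

The situation does occur. Let $0<a<b$ with $a+b=1$, put $\beta=b/a$, and let
$F_0,F_1,\dots$ be bits that are independent given $X$ with
$P(F_i=X\,|\,X)=b$. An observed $0$ multiplies the odds of $X=0$ by $\beta$ and an
observed $1$ divides them by $\beta$. So if we observe values $f_i$ of the $F_i$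
for $i$ in some index set $J$, then
\begin{equation}\label{eq:odds}
P\bigl(X=0\,|\,F_i=f_i,\ i\in J\bigr)=\frac{\beta^\ell}{1+\beta^\ell},
\qquad \ell=\#\{i\in J:f_i=0\}-\#\{i\in J:f_i=1\}.
\end{equation}
With $\beta=\sqrt2$ and $(f_0,f_1,f_2)=(1,0,0)$ we get $\ell=0$ in the two cases
of (i) and $\ell=2$, hence probability $\frac23$, in (ii).

To turn this into a counterexample, (i) and (ii) have to be enforced by
independence statements, and there are two obstacles. The first is that such
statements contain no numbers, so ``uniform'' and ``$\frac23$'' have to be
expressed indirectly. This is done by counting. Latin triples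
(Section~\ref{sec:tuples}) force uniform distributions, and the gadgets of
Section~\ref{sec:gadgets} force the number of values to be a power of $2$, a power
of $3$, or odd. A uniform variable on $3^j$ points that is cut into blocks whose
sizes are powers of $2$ produces laws like $(\frac13,\frac23)$; this is
Lemma~\ref{lem:ratio}.

The second obstacle is that an independence statement speaks about all values at
once, whereas (i) and (ii) can hold together only at some values. Indeed (i) for
all values means $X\perp(F_0,F_1)$ and $X\perp(F_0,F_2)$; then every $\rho_1$ and
$\rho_2$ equals $1$ and (ii) fails everywhere. The remedy is to impose the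
statements on masked versions of $X$. In the example, let $C_1$ be a fresh uniform
bit if $F_0=F_1$ and $0$ otherwise, and put $R_1=X+C_1$ modulo $2$. Then $R_1$ is
uniform given every value of $(F_0,F_1)$: because of the mask where $F_0=F_1$, and
by \eqref{eq:odds} where $F_0\neq F_1$. The statement $R_1\perp(F_0,F_1)$ thus
costs nothing where the mask is on and yields (i) where it is off. In the example
all masks are off at $(1,0,0)$ and $(0,1,1)$. An arbitrary representation could
try to keep some mask on at every value, and it remains to forbid this. The device
is a parity count (Lemma~\ref{lem:switch}): an odd number that is a sum of powers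
of $2$ has a summand equal to $1$.

\section{Statements about tuples and Latin triples}\label{sec:tuples}

\subsection*{Conventions}
A \emph{value} of a variable is always a value of positive probability, and
equalities between variables hold almost surely. We abbreviate $P(X=x\,|\,V=v)$
to $P(x\,|\,v)$ when the variables are evident. ``$A$ is a function of $B$ given
$V$'' means that $A$ is a function of $(B,V)$. To \emph{add} a variable to a
system is to prescribe its conditional law given the variables already present.
This does not change the law of the old system, so every statement about old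
variables stays true; and if the old probabilities and the new conditional
probabilities lie in a field $K$, then so do the probabilities of the enlarged
system.

A \emph{CI statement} on $N$ is a statement $\xi_A\perp\xi_B\,|\,\xi_M$ with
$A,B,M\subseteq N$, possibly overlapping. Functional dependence of $\xi_A$ on
$\xi_M$ is the case $A=B$. Mutual independence of $A_1,\dots,A_k$ given $V$ is the
conjunction of the statements $(A_1,\dots,A_{i-1})\perp A_i\,|\,V$. The set
$[\![\xi]\!]$ lists only statements with single variables on both sides of
$\perp$, but it determines all the others.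

\begin{lemma}\label{lem:tuples}
If $[\![\xi]\!]=[\![\eta]\!]$, then $\xi$ and $\eta$ satisfy the same CI
statements.
\end{lemma}

\begin{proof}
Recall that the conditional mutual information
$I(A;B\,|\,V)=H(A,V)+H(B,V)-H(A,B,V)-H(V)$, where $H$ is Shannon entropy, is
nonnegative, vanishes if and only if $A\perp B\,|\,V$, and satisfies the chain
rule $I((A,A');B\,|\,V)=I(A;B\,|\,V)+I(A';B\,|\,V,A)$ and the same rule in the
second argument. For $A=\{a_1,a_2,\dots\}$ and $B=\{b_1,b_2,\dots\}$ this gives
\[
I(\xi_A;\xi_B\,|\,\xi_M)=\sum_{i,j}I(\xi_{a_i};\xi_{b_j}\,|\,\xi_{M_{ij}}),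
\qquad M_{ij}=M\cup\{a_1,\dots,a_{i-1},b_1,\dots,b_{j-1}\}.
\]
The left side vanishes if and only if every term does. A term with $a_i\in M_{ij}$
or $b_j\in M_{ij}$ is zero for every system. Any other term vanishes if and only
if $(a_i,b_j\,|\,M_{ij})\in[\![\xi]\!]$.
\end{proof}

We therefore never have to determine $[\![\xi]\!]$ for our systems. It suffices to
find a set of constraints with the two properties in the next lemma.

\begin{lemma}\label{lem:reduction}
Let $\Sigma$ be a set of CI statements on $N$, let $X$ denote the variable with a
fixed index $i_0\in N$, and let $\beta\in\mathbb R$. Suppose that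
\begin{itemize}
\item[(a)] some system $\xi$ with probabilities in $\mathbb Q(\beta)$ satisfies
$\Sigma$ and has $X$ nonconstant;
\item[(b)] if a system with probabilities in a field $K\subseteq\mathbb R$
satisfies $\Sigma$ and has $X$ nonconstant, then $\beta\in K$.
\end{itemize}
Then $L=[\![\xi]\!]$ is $K$-representable if and only if $\beta\in K$.
\end{lemma}

\begin{proof}
If $\beta\in K$, then $\xi$ itself has probabilities in $K$. Conversely let
$L=[\![\eta]\!]$ with probabilities of $\eta$ in $K$. By Lemma~\ref{lem:tuples},
$\eta$ satisfies $\Sigma$. Since $(i_0,i_0\,|\,\emptyset)\notin L$, the variable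
$\eta_{i_0}$ is nonconstant, and (b) gives $\beta\in K$.
\end{proof}

From now on a ``variable'' in a definition or lemma may be a tuple of variables of
the system.

\subsection*{Latin triples}
We call $(A_1,A_2,A_3)$ a \emph{Latin triple given $V$} if, given $V$, the three
variables are pairwise independent and each is a function of the other two. If $V$
is not mentioned it is constant.

\begin{example}\label{ex:group}
Let $G$ be a finite abelian group and let $(A_1,A_2)$ be uniform on $G\times G$.
Then $(A_1,A_2,A_1+A_2)$ is a Latin triple: the pairs $(A_1,A_1+A_2)$ and
$(A_2,A_1+A_2)$ arise from $(A_1,A_2)$ by bijections of $G\times G$, so they are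
uniform on $G\times G$ as well, and each pair determines the third variable.
\end{example}

The uniformity in this example is not a choice. The following lemma is the first
place where CI statements force numbers.

\begin{lemma}\label{lem:latin}
Let $(A_1,A_2,A_3)$ be a Latin triple given $V$, and let $v$ be a value of $V$.
Given $V=v$, the variables $A_1,A_2,A_3$ are uniform on sets of one common size,
every pair of values $(a_1,a_2)$ has positive probability, and
$A_3=q(A_1,A_2)$ with $q$ bijective in each argument.
\end{lemma}

\begin{proof}
All probabilities are conditional on $V=v$. Since $A_1\perp A_2$, every pair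
$(a_1,a_2)$ has positive probability, and $A_3=q(A_1,A_2)$ for a function $q$
defined on all pairs. If $q(a_1,a_2)=q(a_1,a_2')$, then $a_2=a_2'$ because $A_2$
is a function of $(A_1,A_3)$; so $q$ is injective in the second argument, and
likewise in the first. Using $A_3\perp A_1$, injectivity, and $A_2\perp A_1$ in
turn,
\[
P\bigl(A_3=q(a_1,a_2)\bigr)=P\bigl(A_3=q(a_1,a_2)\,|\,a_1\bigr)
=P(a_2\,|\,a_1)=P(a_2).
\]
Exchanging the roles of $A_1$ and $A_2$ gives $P(A_3=q(a_1,a_2))=P(a_1)$. Hence
all values of $A_1$, $A_2$ and $A_3$ have the same probability $p$, each variable
has $1/p$ values, and the injections are bijections.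
\end{proof}

In particular, if two Latin triples given $V$ share a variable, then all their
variables are uniform on sets of the same size given $V=v$. This is how we shall
say that two variables have equally many values.

\section{Forcing the number of values}\label{sec:gadgets}

A Latin triple makes a variable uniform but says nothing about the number $n$ of
its values: by Example~\ref{ex:group} every $n$ occurs. To constrain $n$ we force
the set of values to be an abelian group and then impose an identity such as
$2t=0$. The model to keep in mind is this: $W_1,W_2,W_3$ are independent and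
uniform on a finite abelian group $G$, and
\begin{equation}\label{eq:model}
\begin{gathered}
W_{12}=W_1+W_2,\quad W_{23}=W_2+W_3,\quad W_{13}=W_1+W_3,\\
W_{123}=W_1+W_2+W_3,\quad D=W_1-W_2,\quad D'=W_2-W_3 .
\end{gathered}
\end{equation}
Which functional dependences hold among these variables depends on $G$. For
$G=\mathbb Z_2$ we have $W_{13}=W_{12}+W_{23}$. For $G=\mathbb Z_3$ the variable
$W_{13}$ is not a function of $(W_{12},W_{23})$: at the points $(0,0,0)$ and
$(1,2,1)$ both $W_{12}$ and $W_{23}$ vanish, while $W_{13}$ is $0$ and~$2$.

\begin{definition}\label{def:gadgets}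
Let $U,V$ be variables and put $W_1=U$. The \emph{core} on $U$ given $V$ uses six
auxiliary variables $W_2,W_3,W_{12},W_{23},W_{13},W_{123}$ and requires, given
$V$:
\begin{itemize}
\item[(g1)] $W_1,W_2,W_3$ are mutually independent;
\item[(g2)] $(W_1,W_2,W_{12})$, $(W_2,W_3,W_{23})$, $(W_{12},W_3,W_{123})$ and
$(W_1,W_{23},W_{123})$ are Latin triples;
\item[(g3)] $W_{13}$ is a function of $(W_1,W_3)$ and a function of
$(W_{123},W_2)$, and $W_{123}$ is a function of $(W_{13},W_2)$.
\end{itemize}
The three \emph{gadgets} consist of the core and the following requirements, again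
given $V$.
\begin{itemize}
\item $\mathsf G_2(U\,|\,V)$, with $6$ auxiliaries: $W_{13}$ is a function of
$(W_{12},W_{23})$.
\item $\mathsf G_3(U\,|\,V)$, with $8$ auxiliaries, $D$ and $D'$ being added: $D$
is a function of $(W_1,W_2)$ and of $(W_{13},W_{23})$; $D'$ is a function of
$(W_2,W_3)$ and of $(W_{12},W_{13})$; $W_{123}$ is a function of $(D,D')$.
\item $\mathsf G_{\mathrm{odd}}(U\,|\,V)$, with $7$ auxiliaries, $D$ being added:
$D$ is a function of $(W_1,W_2)$ and of $(W_{13},W_{23})$; $W_1$ is a function of
$(W_{12},D)$.
\end{itemize}
Each gadget is a conjunction of CI statements, and each occurrence of a gadget has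
its own auxiliaries.
\end{definition}

Condition (g2) says that $W_{123}$ can be computed with either bracketing, which
will give associativity, and (g3) says that $W_2$ can be moved out of the middle,
which will give commutativity.

\begin{lemma}\label{lem:force}
If a gadget on $U$ given $V$ holds, then for every value $v$ of $V$ the variable
$U$ is uniform given $V=v$ on a set of some size $n_v$. The number $n_v$ is a
power of $2$ for $\mathsf G_2$, a power of $3$ for $\mathsf G_3$, and odd for
$\mathsf G_{\mathrm{odd}}$.
\end{lemma}

\begin{proof}
Fix $v$ and condition on $V=v$. The first two triples in (g2) share $W_2$ and the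
second and third share $W_3$. By Lemma~\ref{lem:latin} the variables in (g2) are
uniform on sets $\Omega_1,\Omega_2,\Omega_3,\Omega_{12},\Omega_{23},\Omega_{123}$
of one size $n$. By (g1) every point of $\Omega_1\times\Omega_2\times\Omega_3$ has
positive probability, and every auxiliary is a function of the point
$(W_1,W_2,W_3)$. A requirement ``$A$ is a function of $B$'' therefore means that
$A$ agrees at any two points at which $B$ agrees.

\emph{Step 1: a group.} By Lemma~\ref{lem:latin} there are maps $g,g',h,h'$,
bijective in each argument, with $W_{12}=g(W_1,W_2)$, $W_{23}=g'(W_2,W_3)$ and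
$W_{123}=h(W_{12},W_3)=h'(W_1,W_{23})$. Since all points occur,
\begin{equation}\label{eq:assoc}
h(g(x,y),z)=h'(x,g'(y,z))\qquad\text{for all }
(x,y,z)\in\Omega_1\times\Omega_2\times\Omega_3 .
\end{equation}
The four maps live on different sets, so we first identify these sets. Choose
$e_i\in\Omega_i$ for $i=1,2,3$, put $G=\Omega_{123}$, and label each element of
the other five sets by the value of $W_{123}$ obtained when the missing
coordinates are set to the $e_i$:
\begin{align*}
&\Omega_1\ni x\mapsto h(g(x,e_2),e_3), &&\Omega_2\ni y\mapsto h(g(e_1,y),e_3),
&&\Omega_3\ni z\mapsto h(g(e_1,e_2),z),\\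
&\Omega_{12}\ni w\mapsto h(w,e_3), &&\Omega_{23}\ni w\mapsto h'(e_1,w).
\end{align*}
These are bijections onto $G$, and $e_1,e_2,e_3$ receive the same label
$e=h(g(e_1,e_2),e_3)$. Replacing elements by labels turns $g,g',h,h'$ into maps
$G\times G\to G$, still satisfying \eqref{eq:assoc}, and we claim that
\[
g(x,e)=x,\quad g(e,y)=y,\quad h(w,e)=w,\quad h'(e,w)=w,\quad
g'(y,e)=y,\quad g'(e,z)=z .
\]
The label of $g(x,e_2)\in\Omega_{12}$ is $h(g(x,e_2),e_3)$, the label of $x$; the
label of $g(e_1,y)$ is $h(g(e_1,y),e_3)$, the label of $y$. The third and fourth
identities are the definitions of the labels on $\Omega_{12}$ and $\Omega_{23}$.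
For the last two, \eqref{eq:assoc} shows that the label $h'(e_1,g'(y,e_3))$ of
$g'(y,e_3)$ equals $h(g(e_1,y),e_3)$, the label of $y$, and that the label
$h'(e_1,g'(e_2,z))$ of $g'(e_2,z)$ equals $h(g(e_1,e_2),z)$, the label of~$z$.

Now put $z=e$ in \eqref{eq:assoc} to get $g(x,y)=h'(x,y)$, put $x=e$ to get
$h(y,z)=g'(y,z)$, and put $y=e$ to get $h(x,z)=h'(x,z)$. So $g=g'=h=h'$ is a
single operation on $G$. It is associative by \eqref{eq:assoc}, it has the
two-sided unit $e$, and every element has a left and a right inverse because the
operation is bijective in each argument. Thus $G$ is a group of order $n$, and at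
the point $(x_1,x_2,x_3)$ we have $W_{12}=x_1x_2$, $W_{23}=x_2x_3$,
$W_{123}=x_1x_2x_3$.

\emph{Step 2: $G$ is abelian.} We claim that $W_{13}$ agrees at two points if and
only if $x_1x_3$ does. As $W_{13}$ is a function of $(W_1,W_3)$, we may replace
the middle coordinate of both points by $e$. Then $W_2$ agrees and
$W_{123}=x_1x_3$ at both points, and the claim follows from the other two
requirements in (g3). Now compare $(x,y,x^{-1})$ with $(e,y,e)$. Here $x_1x_3=e$
at both points, so $W_{13}$ agrees, and so does $W_2$. Hence $W_{123}$ agrees,
that is, $xyx^{-1}=y$.

\emph{Step 3: the order.} Write $G$ additively and let $t\in G$. Recall Cauchy's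
theorem: if a prime $p$ divides $|G|$, then $G$ has an element of order $p$.

For $\mathsf G_2$, compare $(t,-t,t)$ with $(0,0,0)$. Both $W_{12}$ and $W_{23}$
agree, so $W_{13}$ agrees, so $x_1+x_3$ agrees: $2t=0$. No element has odd prime
order, and $n$ is a power of $2$.

For $\mathsf G_3$, compare first $(t,t,-t)$ with $(0,0,0)$. Both $x_1+x_3$ and
$x_2+x_3$ agree, so $D$ agrees. As $D$ depends only on $(x_1,x_2)$, it takes the
same value whenever $(x_1,x_2)$ is $(t,t)$ or $(0,0)$. Next compare $(-t,t,t)$
with $(0,0,0)$. Both $x_1+x_2$ and $x_1+x_3$ agree, so $D'$ agrees, and $D'$ takes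
the same value whenever $(x_2,x_3)$ is $(t,t)$ or $(0,0)$. Hence $D$ and $D'$ both
agree at $(t,t,t)$ and $(0,0,0)$, so $W_{123}$ agrees: $3t=0$. Thus $n$ is a power
of $3$.

For $\mathsf G_{\mathrm{odd}}$, the first comparison just made shows again that $D$
agrees at $(t,t,0)$ and $(0,0,0)$. If $2t=0$, then $W_{12}$ agrees too, so $W_1$
agrees and $t=0$. There is no element of order $2$, and $n$ is odd.
\end{proof}

Conversely, the gadgets impose nothing beyond the conclusion of
Lemma~\ref{lem:force}.

\begin{lemma}\label{lem:realize}
Let $U,V$ belong to a system in which, for every value $v$, the variable $U$ is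
uniform given $V=v$ on a set whose size $n_v$ is a power of $2$ (respectively a
power of $3$, or odd). Then auxiliaries can be added, with rational conditional
probabilities, so that $\mathsf G_2(U\,|\,V)$ (respectively
$\mathsf G_3(U\,|\,V)$, $\mathsf G_{\mathrm{odd}}(U\,|\,V)$) holds. Moreover, given
$V=v$, the auxiliary $W_2$ is independent of the old system and uniform on a group
$G_v$ of order $n_v$, which for $\mathsf G_2$ is $\mathbb F_2^k$.
\end{lemma}

\begin{proof}
For each $v$ identify the set of values of $U$ given $V=v$ with
$G_v=\mathbb F_2^k$ (respectively $\mathbb F_3^k$, $\mathbb Z_{n_v}$). Given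
$V=v$, let $(W_2,W_3)$ be uniform on $G_v\times G_v$ and independent of the old
system, and define the other auxiliaries by \eqref{eq:model}. Given $V=v$, the
triple $(W_1,W_2,W_3)$ is uniform on $G_v^3$, which is (g1). So are
$(W_{12},W_2,W_3)$ and $(W_1,W_2,W_{23})$, its images under bijections; hence the
first two variables of each triple in (g2) are uniform on $G_v^2$, the third is
their sum, and (g2) follows from Example~\ref{ex:group}. Condition (g3) holds
because $W_{13}=W_1+W_3=W_{123}-W_2$. The requirements on $D,D'$ common to the
last two gadgets hold because $D=W_{13}-W_{23}$ and $D'=W_{12}-W_{13}$. Finally,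
in characteristic $2$ we have $W_{12}+W_{23}=W_{13}$; in characteristic $3$ we
have $D-D'=W_1-2W_2+W_3=W_{123}$; and in $\mathbb Z_{n_v}$ with $n_v$ odd we have
$W_{12}+D=2W_1$ with $2$ invertible.
\end{proof}

\section{Two counting devices}\label{sec:devices}

We now play the primes $2$ and $3$, and even and odd, against each other. Each
lemma has a part (a), which says what the constraints force, and a part (b), which
says when they can be met.

The first device replaces condition (ii) of Section~\ref{sec:idea}. For a bit $X$
it allows the conditional laws $(2^i/3^j,2^{i'}/3^j)$ with $2^i+2^{i'}=3^j$, such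
as $(\frac13,\frac23)$ or $(\frac19,\frac89)$. We do not need to know which law
occurs, only that some ratio of probabilities is an odd power of~$2$.

\begin{lemma}\label{lem:ratio}
Consider the constraints: $\mathsf G_3(T\,|\,V)$; $X$ is a function of $(T,V)$;
$\mathsf G_2(T\,|\,V,X)$.
\begin{itemize}
\item[(a)] Suppose they hold, and let $v$ be a value of $V$ such that the number
$r$ of values of $X$ given $V=v$ satisfies $r>1$ and $3\nmid r$. Then there are
values $x,x'$ with $P(x\,|\,v)/P(x'\,|\,v)=2^e$ for an odd integer $e$.
\item[(b)] Suppose $X$ is a bit and for every value $v$ of $V$ there is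
$\mu(v)\in\{0,1\}$ with $P(X=\mu(v)\,|\,v)=\frac23$. Then $T$ and the auxiliaries
can be added, with rational conditional probabilities, so that the constraints
hold.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Condition on $V=v$. By Lemma~\ref{lem:force}, $T$ is uniform on a set of size
$3^j$, and $X=\gamma(T)$ for some function $\gamma$. The values of $T$ given
$(v,x)$ form the fiber $\gamma^{-1}(x)$, whose size $d_x$ is a power of $2$ by
Lemma~\ref{lem:force}. Thus $P(x\,|\,v)=d_x/3^j$ and $\sum_xd_x=3^j$, with $r$
summands. Suppose that every ratio $d_x/d_{x'}$ is an even power of $2$. With $d$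
the smallest of the $d_x$, each $d_x$ is $d$ times a power of $4$, so
$d_x\equiv d\pmod3$ and $3^j\equiv rd\pmod 3$. Since $3\nmid rd$, we get $j=0$ and
then $r=1$, a contradiction.

(b) Put $T=0$ if $X\ne\mu(V)$, and let $T$ be uniform on $\{1,2\}$, independently
of the old system, if $X=\mu(V)$. Given $V=v$, each of $0,1,2$ has probability
$\frac13$. The bit $X$ equals $\mu(V)$ exactly when $T\neq0$, so it is a function
of $(T,V)$. Given $(V,X)$, the variable $T$ is uniform on one or two points. Apply
Lemma~\ref{lem:realize} twice.
\end{proof}

The hypothesis $3\nmid r$ cannot be dropped: if $V$ is constant and $T=X$ is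
uniform on three points, both gadgets can be realized and all ratios equal $1$.

The second device forces a variable $C$, from which the masks will be computed, to
be constant at some value of $F$.

\begin{lemma}\label{lem:switch}
\begin{itemize}
\item[(a)] Suppose that $\mathsf G_2(C\,|\,F)$ and $C\perp Z\,|\,F$ hold, together
with $\mathsf G_3((F,C)\,|\,Z)$ or $\mathsf G_{\mathrm{odd}}((F,C)\,|\,Z)$. Then
$C$ is constant given $F=f$ for some value $f$ of $F$.
\item[(b)] Let a system with probabilities in a field $K$ contain $F$ and $C$. Let
the values of $F$ be divided into \emph{special} ones, given which $C$ is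
constant, and \emph{ordinary} ones, given which $C$ is uniform on $q$ points.
Suppose that some special value $s$ satisfies
$P(F\text{ is ordinary})\le q\,P(F=s)$. Then a variable $Z$ can be added, with
conditional probabilities in $K$, so that $C\perp Z\,|\,F$ and, given each value
of $Z$, the pair $(F,C)$ is uniform on $q+1$ points or constant.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:force}, the number $\kappa(f)$ of values of $C$ given $F=f$
is a power of $2$. Fix a value $z$ of $Z$. If $P(f\,|\,z)>0$, then $C$ has the
same law given $(f,z)$ as given $f$, because $C\perp Z\,|\,F$. So the number of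
values of $(F,C)$ given $Z=z$ is $\sum\kappa(f)$, summed over the $f$ with
$P(f\,|\,z)>0$. This number is odd by Lemma~\ref{lem:force}. Hence some
$\kappa(f)$ is odd, and an odd power-of-two value is $1$.

(b) The idea is to complete each block of $q$ points $(f,c)$ by one extra point,
paid for with mass from $s$. Let $Z$ be independent of the old system given $F$,
which ensures $C\perp Z\,|\,F$, with the following law. If $F\neq s$, then $Z=F$.
If $F=s$, then $Z=f$ with probability $P(F=f)/(qP(F=s))$ for each ordinary $f$,
and $Z=s$ with the remaining probability, which is nonnegative by hypothesis. For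
ordinary $f$ we have $P(Z=f,F=f)=P(F=f)$ and $P(Z=f,F=s)=P(F=f)/q$. So given
$Z=f$ we have $F=f$ with probability $q/(q+1)$, shared equally among $q$ values of
$C$, and $F=s$ with probability $1/(q+1)$, with one value of $C$. If $Z$ takes a
special value, then $F=Z$ and $C$ is constant.
\end{proof}

Without $C\perp Z\,|\,F$ part (a) is void: for $Z=(F,C)$ the last gadget can always
be realized.

\section{The frame and what it forces}\label{sec:frame}

Fix $n\ge1$ and put
\[
m=2^n,\qquad \beta=2^{1/m}.
\]
For Theorem~\ref{thm:sqrt2} only $m=2$ is needed. The \emph{frame} is a set of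
constraints on variables
\[
X;\quad F_0,F_1,\dots,F_m;\quad C_1,\dots,C_m,\ E;\quad
R_1,\dots,R_m,\ R_1',\dots,R_m';\quad T
\]
and gadget auxiliaries. We write $F=(F_0,\dots,F_m)$ and $\Phi=(F_1,\dots,F_m)$,
with values $f=(f_0,\dots,f_m)$ and $\varphi=(f_1,\dots,f_m)$. The variables $C_i$
and $E$ are the masks. The index $i$ runs over $1,\dots,m$.
\begin{itemize}
\item[(A1)] $\mathsf G_2(X\,|\,\emptyset)$. Its auxiliary $W_2$ is denoted by $Y$.
\item[(A2)] $F_0,\dots,F_m$ are mutually independent given $X$.
\item[(A3)] $(R_i,Y,R_i')$ is a Latin triple; $R_i\perp(F_0,F_i)$; $R_i$ is a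
function of $(X,C_i,F_0,F_i)$; $X$ is a function of $(R_i,C_i,F_0,F_i)$.
\item[(A4)] $\mathsf G_3(T\,|\,\Phi,E)$; $X$ is a function of $(T,\Phi,E)$;
$\mathsf G_2(T\,|\,\Phi,E,X)$.
\item[(A5)] $C_i\perp F\,|\,(F_0,F_i)$, and $E\perp F_0\,|\,\Phi$.
\end{itemize}
Constraints (A3) and (A4) are the masked forms of (i) and (ii) in
Section~\ref{sec:idea}. The frame has $4m+4$ named variables and $6+8+6=20$
auxiliaries. A value $f$ of $F$ is \emph{unmasked} if $C_1,\dots,C_m$ and $E$ are
all constant given $F=f$.

\begin{proposition}\label{prop:frame}
Let a system with probabilities in a field $K\subseteq\mathbb R$ satisfy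
\textup{(A1)--(A5)}. If $X$ is nonconstant and some value of $F$ is unmasked, then
$\beta\in K$.
\end{proposition}

\begin{proof}
By (A1) and Lemma~\ref{lem:force}, $X$ is uniform on a set $\mathcal X$ whose size
$r>1$ is a power of $2$. The Latin triple $(X,Y,W_{12})$ of the gadget in (A1)
shares $Y$ with the triple $(R_i,Y,R_i')$, so $R_i$ is uniform on $r$ points.

Let $f$ be unmasked. Constraints (A3) and (A4) condition only on parts of $F$, and
(A5) is what transports the constancy of the masks to these parts: the law of
$C_i$ given $(f_0,f_i)$ equals its law given $f$, and the law of $E$ given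
$\varphi$ equals its law given $f$. So $C_i$ is constant given $(f_0,f_i)$, and
$E$ is constant, say $E=c$, given $\varphi$.

\emph{The likelihoods of $f_1,\dots,f_m$ are proportional.} Condition on
$(F_0,F_i)=(f_0,f_i)$. As $C_i$ is constant, (A3) makes $X$ and $R_i$ functions of
each other, and $R_i$ is still uniform on $r$ points because
$R_i\perp(F_0,F_i)$. Hence $X$ is uniform on $r$ points of $\mathcal X$, that is,
on all of $\mathcal X$. From $P(x\,|\,f_0,f_i)=1/r=P(x)$, Bayes' rule and (A2) we
get
\[
P(f_0\,|\,x)\,P(f_i\,|\,x)=P(f_0,f_i\,|\,x)=P(f_0,f_i)>0
\qquad\text{for all }x\in\mathcal X .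
\]
Dividing the $i$-th equation by the first gives
$P(f_i\,|\,x)=\lambda_iP(f_1\,|\,x)>0$ with
$\lambda_i=P(f_0,f_i)/P(f_0,f_1)$ independent of $x$. By (A2) again,
\begin{equation}\label{eq:power}
P(x\,|\,\varphi)=\frac{P(x)}{P(\varphi)}\prod_{i=1}^mP(f_i\,|\,x)
=\lambda\,P(f_1\,|\,x)^m>0\qquad\text{for all }x\in\mathcal X,
\end{equation}
with $\lambda$ independent of $x$.

\emph{Extracting the root.} Conditioning on $\Phi=\varphi$ is the same as
conditioning on $(\Phi,E)=(\varphi,c)$. By \eqref{eq:power}, $X$ takes all $r$
values under this condition, and $3\nmid r$. Lemma~\ref{lem:ratio}(a) with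
$V=(\Phi,E)$ gives $x,x'\in\mathcal X$ and an odd $e$ with
\[
2^e=\frac{P(x\,|\,\varphi)}{P(x'\,|\,\varphi)}=\rho^m,\qquad
\rho=\frac{P(f_1\,|\,x)}{P(f_1\,|\,x')}>0 .
\]
The number $\rho$ lies in $K$, being obtained from joint probabilities by sums and
quotients. Since $e$ is odd and $m$ is a power of $2$, there are integers $u,w$
with $ue+wm=1$. Then $(\rho^u2^w)^m=2^{ue+wm}=2$, so $\beta=\rho^u2^w\in K$.
\end{proof}

\begin{remark}\label{rem:needswitch}
The frame alone does not produce an unmasked value, and without one it has
rational solutions. Let $X$ be a uniform bit, let all $F_i$ and $C_i$ be constant,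
let $R_i=X$ and $R_i'=X+Y$, and let $E$ be a bit with $P(E=X\,|\,X)=\frac23$.
Lemmas~\ref{lem:realize} and~\ref{lem:ratio}(b) complete this to a rational system
satisfying (A1)--(A5).
\end{remark}

\section{Realizing the frame over $\mathbb Q(\beta)$}\label{sec:model}

Let $a=1/(1+\beta)$ and $b=\beta/(1+\beta)$, so that $a+b=1$ and $b/a=\beta$. As in
Section~\ref{sec:idea}, let $X$ be a uniform bit and let $F_0,\dots,F_m$ be bits,
independent given $X$, with $P(F_i=X\,|\,X)=b$. Since $\beta^m=2$ and
$t\mapsto t/(1+t)$ is increasing, formula \eqref{eq:odds} gives the probability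
$\frac12$ for $\ell=0$, the probabilities $\frac23$ and $\frac13$ for $\ell=m$ and
$\ell=-m$, and a probability in $(\frac13,\frac23)$ for $|\ell|<m$.

\subsection*{The mask $E$}
By (A5) and Lemma~\ref{lem:ratio}(b) we want a bit $E$ with $E\perp F_0\,|\,\Phi$
such that, given each value of $(\Phi,E)$, one value of $X$ has probability
$\frac23$. If $f_1=\dots=f_m$, then $P(X=f_1\,|\,\varphi)=\frac23$ already, and we
put $E=0$.

Let $\varphi$ be nonconstant, and let $\ell$ be the number of zeros minus the
number of ones in $\varphi$, so that $|\ell|\le m-2$. Put
\[
\pi=P(X=0\,|\,\varphi)=\frac{\beta^\ell}{1+\beta^\ell},\qquad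
\pi_{f_0}=P(X=0\,|\,f)=\frac{\beta^{\ell\pm1}}{1+\beta^{\ell\pm1}},
\]
with the sign $+$ for $f_0=0$ and $-$ for $f_0=1$. All exponents are less than $m$
in absolute value, so $\pi,\pi_0,\pi_1\in(\frac13,\frac23)$. We aim at
$P(X=0\,|\,\varphi,E=0)=\frac23$ and $P(X=0\,|\,\varphi,E=1)=\frac13$. Then
$\varepsilon=P(E=0\,|\,\varphi)$ must satisfy
$\pi=\frac23\varepsilon+\frac13(1-\varepsilon)$, that is,
\[
\varepsilon=3\pi-1\in(0,1).
\]
Generating $E$ from $(X,\Phi)$ alone would violate (A5): $P(E=0\,|\,x,\varphi)$
would depend on $x$, so $P(E=0\,|\,f)$ would depend on $f_0$ because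
$\pi_0\ne\pi_1$. Instead we keep the law of $E$ fixed and let $f_0$ shift the
conditional law of $X$ by the same amount
$\delta=\pi_{f_0}-\pi\in(-\frac13,\frac13)$ for both values of $E$. Given $F=f$,
let $(X,E)$ have the joint law
\begin{equation}\label{eq:E}
\begin{array}{c|cc}
 & E=0 & E=1\\ \hline
X=0 & \varepsilon\,(\frac23+\delta) & (1-\varepsilon)(\frac13+\delta)\\[2pt]
X=1 & \varepsilon\,(\frac13-\delta) & (1-\varepsilon)(\frac23-\delta)
\end{array}
\end{equation}
The entries are positive and lie in $\mathbb Q(\beta)$. The first row sums to
$\frac23\varepsilon+\frac13(1-\varepsilon)+\delta=\pi+\delta=\pi_{f_0}$ and the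
total is $1$, so \eqref{eq:E} extends the law of $(X,F)$. The columns sum to
$\varepsilon$ and $1-\varepsilon$, which depend only on $\varphi$; hence
$E\perp F_0\,|\,\Phi$. To obtain the law of $(X,E)$ given $\varphi$ we average
\eqref{eq:E} over $f_0$ with weights $P(f_0\,|\,\varphi)$. The average of
$\pi_{f_0}$ is $\pi$, so the average of $\delta$ is $0$, and we obtain
\eqref{eq:E} with $\delta=0$. Thus $X=E$ has probability $\frac23$ given
$(\varphi,E)$, as intended.

\subsection*{The masks $C_i$ and the remaining variables}
How the $C_i$ are generated jointly differs in the two theorems. The frame needs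
only the following property.
\begin{itemize}
\item[(M)] Given $F=f$, the variable $C_i$ is a uniform bit independent of $X$ if
$f_0=f_i$, and $C_i=0$ if $f_0\ne f_i$.
\end{itemize}

\begin{proposition}\label{prop:model}
Let a system with probabilities in $\mathbb Q(\beta)$ contain $X,F,E$ with the law
above and variables $C_1,\dots,C_m$ with property \textup{(M)}. Then
$R_i$, $R_i'$, $T$ and the gadget auxiliaries can be added, with rational
conditional probabilities, so that \textup{(A1)--(A5)} hold.
\end{proposition}

\begin{proof}
Constraint (A2) holds by construction. By (M) the law of $C_i$ given $F=f$ depends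
only on $(f_0,f_i)$, and $E\perp F_0\,|\,\Phi$ was shown above, so (A5) holds.

Put $R_i=X+C_i$ modulo $2$; then $R_i$ and $X$ determine each other given $C_i$.
If $f_0=f_i$, then by (M) $R_i$ is uniform given every $f$ extending $(f_0,f_i)$,
hence given $(f_0,f_i)$. If $f_0\ne f_i$, then $R_i=X$, which is uniform given
$(f_0,f_i)$ by \eqref{eq:odds} with $\ell=0$. So $R_i$ is a uniform bit and
$R_i\perp(F_0,F_i)$. Now realize (A1) by Lemma~\ref{lem:realize}; then $Y$ is a
uniform bit independent of $R_i$. With $R_i'=R_i+Y$ modulo $2$ the triple
$(R_i,Y,R_i')$ is Latin by Example~\ref{ex:group}, and (A3) holds. Finally (A4) is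
realized by Lemma~\ref{lem:ratio}(b) with $V=(\Phi,E)$.
\end{proof}

Call $f$ \emph{special} if $f_1=\dots=f_m\neq f_0$ and \emph{ordinary} otherwise.
There are two special values, $s=(0,1,\dots,1)$ and $(1,0,\dots,0)$, and at them
all $C_i$ and $E$ vanish. It remains to add constraints that force an unmasked
value in every system, and to meet them here with a variable $C$ that is constant
at special values and uniform on a fixed number of points at ordinary ones.

\section{Proof of Theorem~\ref{thm:sqrt2}}\label{sec:sqrt2}

Let $m=2$, so $\beta=\sqrt2$. Let $\Sigma$ consist of (A1)--(A5) and the following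
constraints, with two new variables $C,Z$.
\begin{itemize}
\item[(B1)] $\mathsf G_2(C\,|\,F)$.
\item[(B2)] $C\perp Z\,|\,F$ and $\mathsf G_3((F,C)\,|\,Z)$.
\item[(B3)] $C_1,C_2,E$ are functions of $(C,F)$.
\end{itemize}
The frame has $12+20=32$ variables, and (B1)--(B3) add $2+6+8=16$, for a total of
$48$. We verify the two hypotheses of Lemma~\ref{lem:reduction}.

\emph{Hypothesis (b).} By (B1), (B2) and Lemma~\ref{lem:switch}(a), $C$ is
constant given some value $f$ of $F$. By (B3) this $f$ is unmasked, and
Proposition~\ref{prop:frame} gives $\sqrt2\in K$.

\emph{Hypothesis (a).} Take $X,F,E$ as in Section~\ref{sec:model}. Here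
$a=\sqrt2-1$, $b=2-\sqrt2$ and $ab=3\sqrt2-4$. What is particular to $m=2$ is that
a nonconstant $\varphi=(f_1,f_2)$ has $\ell=0$, so $\pi=\frac12$ and
$\varepsilon=\frac12$. Thus $E$ is a uniform bit given $F=f$ whenever
$f_1\ne f_2$, and it can serve as a coordinate of $C$. Let $c_1,c_2,c_3$ be
independent uniform bits, independent of $(X,F,E)$; they are used only to define
$C$ and are not variables of the system. Put
\[
C=\begin{cases}
(0,0,0) & \text{if $F$ is special,}\\
(c_1,c_2,E) & \text{if } F_1\ne F_2,\\
(c_1,c_2,c_3) & \text{if } F_0=F_1=F_2 .
\end{cases}
\]
The three cases cover the $2+4+2$ values of $F$. Given an ordinary value, $C$ is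
uniform on $\{0,1\}^3$. For $i=1,2$ let $C_i$ be the $i$-th coordinate of $C$ if
$F_0=F_i$, and $0$ otherwise. If $f_0=f_i$, then $f$ is ordinary and $C_i=c_i$, so
(M) holds. The mask $E$ is the third coordinate of $C$ if $F_1\ne F_2$ and $0$
otherwise. This gives (B3), and Proposition~\ref{prop:model} gives (A1)--(A5).
Given $F$, the variable $C$ is uniform on $1$ or $8$ points, so (B1) is realized by
Lemma~\ref{lem:realize}.

For (B2) apply Lemma~\ref{lem:switch}(b) with $q=8$. Each special value has
probability $\frac12(a^2b+ab^2)=\frac12ab$, so the hypothesis reads
$1-ab\le4ab$, that is, $ab\ge\frac15$. This holds because $\sqrt2>1.4$ gives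
$3\sqrt2-4>0.2$. Given each value of $Z$, the pair $(F,C)$ is uniform on $9$
points or on $1$ point, and Lemma~\ref{lem:realize} realizes
$\mathsf G_3((F,C)\,|\,Z)$. All probabilities lie in $\mathbb Q(\sqrt2)$ and $X$
is a uniform bit.

Lemma~\ref{lem:reduction} now gives the first assertion of
Theorem~\ref{thm:sqrt2}, and $K=\mathbb Q$ gives the second. \qed

\begin{remark}
We have not tried to minimize $|N|$. For instance, only the oddness of $9$ and $1$
matters in (B2), so $\mathsf G_{\mathrm{odd}}$ would serve there as well as
$\mathsf G_3$.
\end{remark}

\section{Proof of Theorem~\ref{thm:degree}}\label{sec:degree}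

Two features of the case $m=2$ do not persist. First, for $m\ge4$ the mask $E$
cannot be a function of $(C,F)$ with $C$ uniform given $F$, since that would make
$\varepsilon=P(E=0\,|\,f)$ rational, whereas for $\ell=2$ the number
$\pi=\beta^2/(1+\beta^2)$, and with it $\varepsilon=3\pi-1$, is irrational. We
therefore store $E$ in the difference of two variables $C$ and $\hat C$. Each is
uniform given $F$, their joint law is not constrained, and a Latin triple forces
them to have equally many values, so that $\hat C$ is constant wherever $C$ is.
Second, $C$ will have $2^k$ values for a large $k$, and of the number $2^k+1$ we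
use only that it is odd.

Let $\Sigma_n$ consist of (A1)--(A5) with $m=2^n$ and the following constraints,
with four new variables $C,\hat C,Q,Z$.
\begin{itemize}
\item[(B1$'$)] $\mathsf G_2(C\,|\,F)$, whose auxiliary $W_2$ is denoted by $Y'$;
and $(\hat C,Y',Q)$ is a Latin triple given $F$.
\item[(B2$'$)] $C\perp Z\,|\,F$ and $\mathsf G_{\mathrm{odd}}((F,C)\,|\,Z)$.
\item[(B3$'$)] $C_1,\dots,C_m$ are functions of $(C,F)$, and $E$ is a function of
$(C,\hat C,F)$.
\end{itemize}
Again we verify the hypotheses of Lemma~\ref{lem:reduction}, now with
$\beta=2^{1/2^n}$.

\emph{Hypothesis (b).} By Lemma~\ref{lem:switch}(a), $C$ is constant given some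
value $f$ of $F$. The triple $(C,Y',W_{12})$ of the gadget in (B1$'$) and the
triple $(\hat C,Y',Q)$ are Latin given $F$ and share $Y'$. By
Lemma~\ref{lem:latin}, $\hat C$ has as many values as $C$ given $F=f$, namely one.
By (B3$'$), $f$ is unmasked, and Proposition~\ref{prop:frame} gives $\beta\in K$.

\emph{Hypothesis (a).} Take $X,F,E$ as in Section~\ref{sec:model}. Choose $k\ge m$
with $2^kP(F=s)\ge1$ and fix a nonzero vector $u\in\mathbb F_2^k$. If $F$ is
special, put $C=0\in\mathbb F_2^k$. If $F$ is ordinary, let $C$ be uniform on
$\mathbb F_2^k$ and independent of $(X,E)$ given $F$. In both cases put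
$\hat C=C+Eu$. At special values $E=0$, so $\hat C=0$. Given an ordinary value,
$\hat C$ is uniform on $\mathbb F_2^k$, because $C$ is uniform given each value
of~$E$. The bit $E$ is $0$ if $\hat C=C$ and $1$ otherwise. Let $C_i$ be the $i$-th
coordinate of $C$ if $F_0=F_i$, and $0$ otherwise. If $f_0=f_i$, then $f$ is
ordinary, so (M) holds. This gives (B3$'$), and Proposition~\ref{prop:model} gives
(A1)--(A5).

Realize $\mathsf G_2(C\,|\,F)$ by Lemma~\ref{lem:realize}, with
$G_f=\mathbb F_2^k$ for ordinary $f$ and $G_f=0$ for special $f$, and put
$Q=\hat C+Y'$. Given $F=f$, the variables $\hat C$ and $Y'$ are independent and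
uniform on $G_f$, so $(\hat C,Y',Q)$ is Latin given $F$ by
Example~\ref{ex:group}, and (B1$'$) holds. For (B2$'$) apply
Lemma~\ref{lem:switch}(b) with $q=2^k$; its hypothesis holds because
$P(F\text{ is ordinary})\le1\le2^kP(F=s)$. Given each value of $Z$, the pair
$(F,C)$ is uniform on $2^k+1$ points or on $1$ point, and Lemma~\ref{lem:realize}
realizes $\mathsf G_{\mathrm{odd}}((F,C)\,|\,Z)$. All probabilities lie in
$\mathbb Q(\beta)$ and $X$ is a uniform bit.

Let $\xi$ be this system and $L_n=[\![\xi]\!]$. By Lemma~\ref{lem:reduction},
$L_n$ is $K$-representable if and only if $2^{1/2^n}\in K$. The polynomial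
$t^{2^n}-2$ is irreducible over $\mathbb Q$ by Eisenstein's criterion at the prime
$2$, so a field containing $2^{1/2^n}$ has degree at least $2^n$ over $\mathbb Q$.
This is the first consequence, and the second follows: a number field of degree
$d$ does not suffice for $L_n$ once $2^n>d$. \qed

\section{Algebraic probabilities suffice}\label{sec:algebraic}

We use the Tarski--Seidenberg transfer principle in the following form: if a
finite Boolean combination of polynomial equations and inequalities with rational
coefficients has a solution in $\mathbb R^d$, then it has a solution whose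
coordinates are real algebraic numbers.

\begin{proof}[Proof of Proposition~\ref{prop:algebraic}]
Let $L=[\![\xi]\!]$, and let $\Omega_i$ be the finite set of values of $\xi_i$. A
system with these state spaces is described by a vector
$p=(p(\omega))_{\omega\in\prod_i\Omega_i}$ with $p(\omega)\ge0$ and
$\sum_\omega p(\omega)=1$. Marginal probabilities are sums of coordinates of $p$.
For $i\ne j$, the statement $(i,j\,|\,M)$ holds if and only if
$p(a,b,v)\,p(v)=p(a,v)\,p(b,v)$ for all $a\in\Omega_i$, $b\in\Omega_j$ and
$v\in\prod_{k\in M}\Omega_k$. The statement $(i,i\,|\,M)$ holds if and only if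
$p(a,v)\,p(a',v)=0$ for all $v$ and all $a\ne a'$ in $\Omega_i$. So each element of
$S$ corresponds to a finite conjunction of polynomial equations in $p$ with
integer coefficients. The condition that $p$ is a probability vector satisfying
the conjunctions for the elements of $L$ and violating those for the elements of
$S\setminus L$ is a Boolean combination of the kind above, and the law of $\xi$
satisfies it. Hence it has a solution $p'$ with real algebraic coordinates. The
coordinate variables under the law $p'$ form a $p$-representation of $L$, and the
finitely many numbers $p'(\omega)$ generate a real number field~$K$.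
\end{proof}

\begin{thebibliography}{9}

\bibitem{CI4}
\emph{Conditional Independences Among Four Random Variables III: Final
Conclusion},\newline
\texttt{http://ftp.utia.cas.cz/pub/staff/studeny/matus-ci4-iii.pdf}

\end{thebibliography}
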